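# Integer eigenvalues of signed move matrices: Hanlon's product formula

## Pairs of subsets, moves, and signs

Write $[0,r]=\{0,1,\dots,r\}$ and $[N]=\{1,\dots,N\}$. Throughout, $k\ge 0$ is an integer and $N=k+1$. All vector spaces are over $\mathbb C$.

**Definition (pairs and weight).** For $0\le a,b\le k+1$, let $\Omega_k(a,b)$ be the set of pairs $(U,V)$ with $U,V\subseteq[0,k]$, $|U|=a$, $|V|=b$. The weight is $wt(U,V)=\sum_{u\in U}u+\sum_{v\in V}v$, and $\Omega_k(a,b,w)$ is the set of pairs in $\Omega_k(a,b)$ of weight $w$.

*Example.* For $k=2$, $a=2$, $b=1$, the pairs of weight $3$ are $(\{0,1\},\{2\})$, $(\{0,2\},\{1\})$, $(\{1,2\},\{0\})$.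

**Definition (edges).** For $(U,V),(\tilde U,\tilde V)\in\Omega_k(a,b,w)$, $u\in U$, $v\in V$ and $z\in\mathbb Z$, write $(U,V)\sim_{(u,v,z)}(\tilde U,\tilde V)$ if
$$\tilde U=(U\setminus\{u\})\cup\{u+z\},\qquad \tilde V=(V\setminus\{v\})\cup\{v-z\},\qquad u+v\le k .$$
The graph $G_k(a,b,w)$ has vertex set $\Omega_k(a,b,w)$ and one edge for each such relation. Loops ($z=0$) and multiple edges may occur.

So one element of $U$ and one element of $V$ move in opposite directions by the same amount. The move is allowed only if their sum is at most $k$, and no collision may occur, because $\tilde U$ and $\tilde V$ must still have $a$ and $b$ elements.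

*Example.* Take $k=2$ and $(\{0,1\},\{2\})$. The pair $(u,v)=(0,2)$ has $u+v=2\le 2$. With $z=0$ it gives a loop. With $z=1$ the element $0$ would land on $1$, a collision. With $z=2$ we reach $(\{1,2\},\{0\})$. The pair $(1,2)$ has sum $3>2$ and may not move at all, not even by $z=0$.

**Definition (signs).** For tuples $u=(u_1,\dots,u_a)$ and $\tilde u=(\tilde u_1,\dots,\tilde u_a)$ put $\varepsilon(u,\tilde u)=0$ if one of them has a repeated entry. Otherwise $\varepsilon(u,\tilde u)=\operatorname{sign}(\sigma)\operatorname{sign}(\tau)$, where $\sigma,\tau$ are the permutations that sort: $u_{\sigma(1)}<\dots<u_{\sigma(a)}$ and $\tilde u_{\tau(1)}<\dots<\tilde u_{\tau(a)}$. For $U=\{u_1<\dots<u_a\}$ and $\tilde U=\{u_1,\dots,u_i+z,\dots,u_a\}$ put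
$$\varepsilon(U,\tilde U)=\varepsilon\big((u_1,\dots,u_a),(u_1,\dots,u_i+z,\dots,u_a)\big),$$
define $\varepsilon(V,\tilde V)$ in the same way, and let the sign of the edge be $\varepsilon(U,\tilde U)\,\varepsilon(V,\tilde V)$.

*Example.* In the move from $(\{0,1\},\{2\})$ to $(\{1,2\},\{0\})$ above, the tuple $(0,1)$ becomes $(2,1)$, which needs one transposition to be sorted. The sign is $-1$: the moving element jumped over another one. Loops always have sign $+1$.

**Definition (matrices and generating function).** $T_k(a,b,w)$ is the matrix with rows and columns indexed by $\Omega_k(a,b,w)$ whose $((U,V),(\tilde U,\tilde V))$ entry is the sum of the signs of all edges $(U,V)\sim_{(u,v,z)}(\tilde U,\tilde V)$. Put $T_k(a,b)=\bigoplus_w T_k(a,b,w)$ and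
$$M_k(x,y,\lambda)=\sum_{a,b,r}m_k(a,b,r)\,x^ay^b\lambda^r,$$
where $m_k(a,b,r)$ is the multiplicity of $r$ as an eigenvalue of $T_k(a,b)$.

The matrix $T_k(a,b)$ is real symmetric. Indeed, the reverse of an edge $(u,v,z)$ is the edge $(u+z,v-z,-z)$: the sum $u+v$ does not change, and if $\tau$ sorts the new tuple, then $\tau^{-1}$ is the sorting permutation needed on the way back, with the same sign. Hence algebraic and geometric multiplicities agree and "multiplicity" is unambiguous.

*Example.* Let $k=0$. The only possible edge is the loop at $(\{0\},\{0\})$, so $T_0(1,1)=(1)$ and the other three matrices are $(0)$. Thus $M_0=1+x+y+\lambda xy$.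

## Hanlon's product formula

The matrices $T_k(a,b)$ have integer entries. The following statement, recorded as a conjecture (Hanlon, 1992) in "Matrices with Integer Eigenvalues", https://u.cs.biu.ac.il/~radin/slides/matrices_integer_ev_Berman_111117.pdf, says that the eigenvalues are integers too, and gives all of them:
$$M_k(x,y,\lambda)=\prod_{i=0}^k\left(1+x+y+\lambda^{i+1}xy\right).$$
The question is to prove or disprove this for all $k\ge0$. The formula is true.

**Theorem 1.** For all $k\ge 0$ and $0\le a,b\le N$,
$$\det(\lambda-T_k(a,b))=\prod_{(A,B)}\Big(\lambda-\sum_{i\in A\cap B}i\Big),$$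
where the product runs over all $A,B\subseteq[N]$ with $|A|=a$, $|B|=b$. Equivalently, $M_k(x,y,\lambda)=\prod_{i=0}^k(1+x+y+\lambda^{i+1}xy)$.

The two forms are equivalent because
$$\sum_{A,B\subseteq[N]}x^{|A|}y^{|B|}\lambda^{\sum_{i\in A\cap B}i}=\prod_{i=1}^N(1+x+y+\lambda^ixy):$$
each site $i\in[N]$ independently lies in neither set, only in $A$, only in $B$, or in both.

So a second family of pairs appears, pairs $(A,B)$ of subsets of $[N]$, which has the same size as $\Omega_k(a,b)$. The eigenvalue attached to $(A,B)$ is the sum of the common elements. These pairs are not the vertices of the graph, and to find where they come from is the main task.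

## Hand computations for small $k$

**One element on each side, any $k$.** For $a=b=1$ all signs are $+1$. The vertices of weight $m\le k$ are the $m+1$ pairs $(\{i\},\{j\})$ with $i+j=m$, and every one is joined to every one by exactly one edge. The block is the all-ones matrix of size $m+1$, with eigenvalues $m+1,0,\dots,0$. Blocks of weight $m>k$ vanish. So $1,2,\dots,N$ each occur once and the rest is $0$, as Theorem 1 predicts for $A=\{i\}$, $B=\{j\}$.

**The case $k=1$.** For $a=2$, $b=1$ we have $U=\{0,1\}$, which has no room to move. With $V=\{0\}$ both $(0,0)$ and $(1,0)$ give loops, so the block is $(2)$; with $V=\{1\}$ only $(0,1)$ does, so the block is $(1)$. The coefficient of $x^2y$ in $(1+x+y+\lambda xy)(1+x+y+\lambda^2xy)$ is $\lambda+\lambda^2$. For $a=b=2$ the single entry counts the pairs $u,v\in\{0,1\}$ with $u+v\le1$, which is $3$, and the coefficient of $x^2y^2$ is $\lambda^3$.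

**The case $k=2$, $a=2$, $b=1$.** There are nine vertices, in weights $1$ to $5$. Write $ij|v$ for $(\{i,j\},\{v\})$.

- Weight 1: only $01|0$, with loops from $(0,0)$ and $(1,0)$. Block $(2)$.
- Weight 2: $01|1$ and $02|0$, two loops each, joined by the move $(u,v,z)=(1,1,1)$ with sign $+1$. Block $\begin{pmatrix}2&1\\1&2\end{pmatrix}$, eigenvalues $1,3$.
- Weight 3: $01|2$, $02|1$, $12|0$, with $1,1,2$ loops. The move $(0,2,2)$ from $01|2$ to $12|0$ has sign $-1$; the move $(0,1,1)$ from $02|1$ to $12|0$ has sign $+1$; going from $01|2$ to $02|1$ would move $(1,2)$, whose sum is $3$. The block is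
$$\begin{pmatrix}1&0&-1\\0&1&1\\-1&1&2\end{pmatrix},$$
with trace $4$, sum of principal $2\times2$ minors $3$, determinant $0$. Its characteristic polynomial is $\lambda^3-4\lambda^2+3\lambda$, with roots $0,1,3$.
- Weight 4: $02|2$ and $12|1$, one loop each, joined by $(0,2,1)$ with sign $+1$. Block $\begin{pmatrix}1&1\\1&1\end{pmatrix}$, eigenvalues $0,2$.
- Weight 5: only $12|2$, with no admissible pair. Block $(0)$.

Altogether $0$ occurs three times and $1,2,3$ twice each. Theorem 1 predicts this: for $B=\{j\}$ there are two sets $A\subseteq[3]$ of size two that contain $j$ and one that does not.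

The diagonal of the weight-3 block is $1,1,2$ while its spectrum is $0,1,3$, so the diagonal in the given basis does not show the eigenvalues. Only the trace comes out directly. In general the diagonal entry at $(U,V)$ is $\#\{(u,v)\in U\times V:u+v\le k\}$. There are $N(N+1)/2$ pairs $(u,v)\in[0,k]^2$ with $u+v\le k$, so for $a,b\ge1$
$$\operatorname{tr}T_k(a,b)=\binom{N-1}{a-1}\binom{N-1}{b-1}\frac{N(N+1)}2=\sum_{i=1}^N i\binom{N-1}{a-1}\binom{N-1}{b-1},$$
which is the sum of the predicted eigenvalues.

## Antisymmetric polynomials and the operators $\Theta^{(\alpha,\beta)}$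

**Step 1: turn the signs into antisymmetry.** The aim is to realize $T_k(a,b)$ as a sum of simple operators, so that signs and collisions need no separate bookkeeping.

Let $\mathcal V$ be the space of polynomials of degree $\le k$ in one variable, and $W=\mathcal V^{\otimes a}\otimes\mathcal V^{\otimes b}$ the space of polynomials $f(x_1,\dots,x_a;y_1,\dots,y_b)$ of degree $\le k$ in each variable. Let $F=F_{a,b}\subset W$ consist of those antisymmetric in the $x$'s and antisymmetric in the $y$'s. Put $\mathrm{Alt}=\sum_{\sigma,\tau}\operatorname{sgn}(\sigma)\operatorname{sgn}(\tau)(\sigma,\tau)$ over $S_a\times S_b$. For $U=\{u_1<\dots<u_a\}$, $V=\{v_1<\dots<v_b\}$ let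
$$f_{U,V}=\mathrm{Alt}\big(x_1^{u_1}\cdots x_a^{u_a}y_1^{v_1}\cdots y_b^{v_b}\big).$$
These form a basis of $F$: in an antisymmetric polynomial the coefficient of a monomial with a repeated $x$-exponent or a repeated $y$-exponent is $0$, and the other coefficients are determined by those of the monomials with increasing exponents. The coordinate of $f\in F$ along $f_{U,V}$ is the coefficient of $x_1^{u_1}\cdots y_b^{v_b}$.

*Example.* For $k=1$, $a=b=2$, $F$ is spanned by $f_{\{0,1\},\{0,1\}}=(x_2-x_1)(y_2-y_1)$.

For $g\in\mathcal V$ let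
$$\kappa(g)(x,y)=\frac{xg(x)-yg(y)}{x-y},\qquad\text{so that}\qquad \kappa(t^m)=\sum_{i+j=m,\ i,j\ge0}x^iy^j .$$
This has degree $\le k$ in each variable when $m\le k$. Let $\rho_0$ be truncation modulo $t^N$, and for $h(x,y)$ of degree $\le k$ in each variable put $\Theta_0(h)=\kappa\big(\rho_0(h(t,t))\big)$. In words: restrict to the diagonal, truncate, spread out again. On monomials,
$$\Theta_0(x^iy^j)=\begin{cases}\sum_{i'+j'=i+j}x^{i'}y^{j'},&i+j\le k,\\0,&i+j>k,\end{cases}$$
which is the move rule for one pair. Let $\Theta_0^{(\alpha,\beta)}$ be $\Theta_0$ acting in the variables $(x_\alpha,y_\beta)$, the others being parameters, and let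
$$H_0=\sum_{\alpha=1}^a\sum_{\beta=1}^b\Theta_0^{(\alpha,\beta)}.$$
Conjugation by $(\sigma,\tau)\in S_a\times S_b$ permutes the summands, so $H_0$ commutes with $S_a\times S_b$ and preserves $F$.

**Claim 1.** The matrix of $H_0|_F$ in the basis $f_{U,V}$ is $T_k(a,b)$.

*Proof.* Since $H_0$ commutes with $\mathrm{Alt}$,
$$H_0f_{U,V}=\sum_{\alpha,\beta:\ u_\alpha+v_\beta\le k}\ \ \sum_{z:\ u_\alpha+z\ge0,\ v_\beta-z\ge0}\mathrm{Alt}\big(x^{(u_1,\dots,u_\alpha+z,\dots,u_a)}y^{(v_1,\dots,v_\beta-z,\dots,v_b)}\big).$$
The new exponents are automatically $\le k$, because they are nonnegative with sum $u_\alpha+v_\beta\le k$. If an exponent tuple has a repetition, $\mathrm{Alt}$ gives $0$. Otherwise sorting the tuples gives $\varepsilon(U,\tilde U)\varepsilon(V,\tilde V)f_{\tilde U,\tilde V}$. The nonzero summands thus correspond exactly to the edges $(U,V)\sim_{(u_\alpha,v_\beta,z)}(\tilde U,\tilde V)$, with their signs. As $T_k(a,b)$ is symmetric, rows and columns need not be distinguished. $\square$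

**Where the sum of simple operators resists.** Each $\Theta_0^{(\alpha,\beta)}$ is understood completely: it is made of all-ones blocks, as in the case $a=b=1$. A sensible first attempt is to diagonalize all of them simultaneously. This fails as soon as two of them share a variable. Take $k=1$, $a=2$, $b=1$ and apply both orders to the monomial $x_2$:
$$\Theta_0^{(1,1)}\Theta_0^{(2,1)}x_2=\Theta_0^{(1,1)}(x_2+y_1)=x_2+x_1+y_1,\qquad \Theta_0^{(2,1)}\Theta_0^{(1,1)}x_2=\Theta_0^{(2,1)}x_2=x_2+y_1 .$$
The summands do not commute.

A second attempt uses that $\Theta_0(h)$ depends only on the restriction $h(t,t)$. If polynomials were functions on a finite set of points, this would mean "values where $x$ and $y$ sit at the same point", and antisymmetry would become an exclusion rule: no two $x$'s and no two $y$'s at the same point. Values at such coincidences should then produce $A\cap B$. But truncation modulo $t^N$ puts all $N$ points at $0$, so there is no basis of point evaluations. The remedy is to replace $t^N$ by a polynomial with distinct roots. This changes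 the operator, and we must show that it does not change the spectrum.

## Moving the roots: an isospectral family

**Step 2: deform $t^N$ to $p_\xi$ and show that the characteristic polynomial stays fixed.** For $\xi\in\mathbb C^N$ let $p_\xi(t)=\prod_{i=1}^N(t-\xi_i)$, let $\rho_\xi:\mathbb C[t]\to\mathcal V$ be the remainder modulo $p_\xi$, and put
$$\Theta_\xi(h)=\kappa\big(\rho_\xi(h(t,t))\big),\qquad H_\xi=\sum_{\alpha=1}^a\sum_{\beta=1}^b\Theta_\xi^{(\alpha,\beta)} .$$
For $\xi=0$ this agrees with the earlier notation. Again $H_\xi$ commutes with $S_a\times S_b$ and preserves $F$.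

*Example.* For $N=2$, $\rho_\xi(t^2)=(\xi_1+\xi_2)t-\xi_1\xi_2$, hence $\Theta_\xi(xy)=(\xi_1+\xi_2)(x+y)-\xi_1\xi_2$, while $\Theta_0(xy)=0$. The deformation no longer preserves the weight.

**Lemma 1.** $\chi_\xi(\lambda)=\det(\lambda-H_\xi|_F)$ does not depend on $\xi$.

*Proof.* Reducing repeatedly with $t^N\equiv t^N-p_\xi(t)$ shows that the coefficients of $\rho_\xi(t^m)$ are polynomials in $\xi$. Hence so are the entries of $H_\xi|_F$ in the basis $f_{U,V}$, and the coefficients of $\chi_\xi$.

For $s\ne0$ let $D_s$ scale all variables: $(D_sf)(x;y)=f(sx;sy)$. It is invertible on $F$. We check that each ingredient of $\Theta_\xi$ is compatible with it.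

- *Remainder.* If $g=p_{s\xi}q+r$ with $\deg r\le k$, then $p_{s\xi}(st)=s^Np_\xi(t)$ gives $g(st)=s^Np_\xi(t)q(st)+r(st)$. So $D_s\rho_{s\xi}=\rho_\xi D_s$.
- *Spreading.* $\kappa(D_sg)=\dfrac{xg(sx)-yg(sy)}{x-y}=\dfrac{sx\,g(sx)-sy\,g(sy)}{sx-sy}=D_s\kappa(g)$.
- *Restriction* to $x=y=t$ commutes with scaling.

Therefore $D_s\Theta_{s\xi}^{(\alpha,\beta)}=\Theta_\xi^{(\alpha,\beta)}D_s$, so $D_sH_{s\xi}=H_\xi D_s$ and $\chi_{s\xi}=\chi_\xi$ for $s\ne0$. The coefficients of $\chi_{s\xi}$ are polynomials in $s$ that are constant for $s\neq0$. They are then also constant at $s=0$, which gives $\chi_0=\chi_\xi$. $\square$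

It now suffices to compute $\chi_\xi$ along any convenient family of $\xi$ with distinct entries.

## Site coordinates for distinct roots

**Step 3: write $H_\xi$ in the basis of point values and find its block structure.** Let the $\xi_i$ be distinct. By Lagrange interpolation, evaluation at $\xi_1,\dots,\xi_N$ identifies $\mathcal V$ with the functions on $[N]$. It identifies $W$ with the functions $f(P;Q)$ of $P\in[N]^a$, $Q\in[N]^b$, and $F$ with those antisymmetric in the entries of $P$ and in the entries of $Q$. Such an $f$ vanishes when $P$ or $Q$ has a repeated entry, and is otherwise determined up to sign by the underlying sets $A$ of $P$ and $B$ of $Q$. So coordinates on $F$ are the values of $f$ at increasing tuples, one for each pair $(A,B)$ with $|A|=a$, $|B|=b$. These are the pairs of Theorem 1.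

*The formula for one pair.* Let $h(i,j)$ be the values of $h$ and $g_l=h(l,l)$. Then $\rho_\xi(h(t,t))$ is the polynomial $g$ of degree $\le k$ with $g(\xi_l)=g_l$, that is $g=\sum_lg_l\ell_l$ with $\ell_l(t)=p_\xi(t)/\big((t-\xi_l)p_\xi'(\xi_l)\big)$. Off the diagonal $\kappa(g)$ is read off its definition; on the diagonal it is the derivative $(tg)'(\xi_i)=g_i+\xi_ig'(\xi_i)$. Here
$$\ell_l'(\xi_i)=\frac{p_\xi'(\xi_i)}{(\xi_i-\xi_l)p_\xi'(\xi_l)}\quad(l\ne i),\qquad \ell_i'(\xi_i)=\sum_{m\ne i}\frac1{\xi_i-\xi_m}.$$
For the first, write $p_\xi(t)=(t-\xi_i)q(t)$ with $q(\xi_i)=p_\xi'(\xi_i)$ and differentiate at the zero $\xi_i$ of $\ell_l$; the second is the logarithmic derivative of $\prod_{m\ne i}(t-\xi_m)/(\xi_i-\xi_m)$ at $\xi_i$. Hence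
$$(\Theta_\xi h)(i,j)=\frac{\xi_ig_i-\xi_jg_j}{\xi_i-\xi_j}\quad(i\ne j),$$
$$(\Theta_\xi h)(i,i)=\Big(1+\sum_{m\ne i}\frac{\xi_i}{\xi_i-\xi_m}\Big)g_i+\sum_{l\ne i}\frac{\xi_i\,p_\xi'(\xi_i)}{(\xi_i-\xi_l)\,p_\xi'(\xi_l)}\,g_l. \tag{1}$$

*Example: $N=2$, $a=b=1$.* The values of $\Theta_\xi f$ depend only on $g_1=f(1;1)$ and $g_2=f(2;2)$. With $r=\xi_1/(\xi_1-\xi_2)$ we have $\xi_2/(\xi_2-\xi_1)=1-r$ and $p_\xi'(\xi_1)=-p_\xi'(\xi_2)$, so on the coordinates $(g_1,g_2)$ formula (1) gives the matrix
$$\begin{pmatrix}1+r&-r\\-(1-r)&2-r\end{pmatrix},\qquad \text{trace }3,\quad\text{determinant }(1+r)(2-r)-r(1-r)=2 .$$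
Its eigenvalues are $1$ and $2$ for every choice of $\xi_1\ne\xi_2$, as Lemma 1 requires, and the other two eigenvalues are $0$. If $r\to0$, the matrix becomes triangular with diagonal $1,2$.

*All pairs $(\alpha,\beta)$.* Let $P,Q$ have distinct entries, with underlying sets $A,B$, and put $D=A\cap B$, $d=|D|$. Consider the contribution of $(\alpha,\beta)$ to $(H_\xi f)(P;Q)$, with $i=P_\alpha$, $j=Q_\beta$. In (1) we have $g_l=f(P[i\to l];Q[j\to l])$, where the indicated entry is replaced.

- **(a)** $i=j\in D$. The $l=i$ term contributes $\big(1+\sum_{m\ne i}\frac{\xi_i}{\xi_i-\xi_m}\big)f(P;Q)$. For $l\ne i$ we have $g_l=0$ if $l\in A\cup B$, because an entry is repeated. If $l\notin A\cup B$, the coefficient of $g_l$ is $\frac{\xi_ip_\xi'(\xi_i)}{(\xi_i-\xi_l)p_\xi'(\xi_l)}$, and the new common set $(D\setminus i)\cup l$ has size $d$.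
- **(b)** $i\ne j$, both in $D$. Then $g_i=0$, since $Q[j\to i]$ contains $i$ twice, and $g_j=0$, since $P[i\to j]$ contains $j$ twice. There is no contribution.
- **(c)** $i\in D$, $j\in B\setminus A$. Then $g_i=0$ as before. The contribution is $-\frac{\xi_j}{\xi_i-\xi_j}f(P[i\to j];Q)$, with new common set $(D\setminus i)\cup j$ of size $d$.
- **(d)** $i\in A\setminus B$, $j\in D$. Then $g_j=0$. The contribution is $\frac{\xi_i}{\xi_i-\xi_j}f(P;Q[j\to i])$, with new common set $(D\setminus j)\cup i$ of size $d$.
- **(e)** $i\in A\setminus B$, $j\in B\setminus A$. The terms are multiples of $f(P;Q[j\to i])$ and $f(P[i\to j];Q)$, whose common sets $D\cup i$ and $D\cup j$ have size $d+1$.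

Index the matrix of $H_\xi|_F$ by pairs: the row $(A,B)$ is where $H_\xi f$ is evaluated, the column is where $f$ is evaluated. A row with $|A\cap B|=d$ has nonzero entries only in columns with common set of size $d$ or $d+1$. Ordered by $d$, the matrix is block triangular. So $\chi_\xi$ is the product over $d$ of the characteristic polynomials of the diagonal blocks $M_d$, indexed by $\{(A,B):|A\cap B|=d\}$. Up to signs from sorting tuples, the off-diagonal entries of $M_d$ come only from (a) with $l\neq i$, (c) and (d).

## Well-separated roots and a triangular limit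

**Step 4: separate the roots so far that each block becomes triangular.** The limit $r\to0$ in the example suggests $\xi_i=s^i$ with $s\to+\infty$. For $i\ne m$,
$$\frac{\xi_i}{\xi_i-\xi_m}=\frac1{1-s^{m-i}}\longrightarrow\begin{cases}1,&m<i,\\0,&m>i.\end{cases}\tag{2}$$

There is one obstacle: the factors $p_\xi'(\xi_i)/p_\xi'(\xi_l)$ in (a) need not converge. For $N=3$, $i=3$, $l=2$,
$$\frac{p_\xi'(\xi_3)}{p_\xi'(\xi_2)}=\frac{(s^3-s)(s^3-s^2)}{(s^2-s)(s^2-s^3)}=-(s+1),$$
which diverges. A diagonal conjugation removes these factors without changing characteristic polynomials. Put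
$$\pi(A,B)=\prod_{i\in A\cup B}p_\xi'(\xi_i)$$
and multiply each entry of $M_d$ by $\pi(\text{column})/\pi(\text{row})$; call the result $\widetilde M_d$. In (c) the new pair is $\big((A\setminus i)\cup j,\,B\big)$, and in (d) it is $\big(A,(B\setminus j)\cup i\big)$. In both cases $A\cup B$ is unchanged, so these entries stay as they are. In (a), $A\cup B$ becomes $((A\cup B)\setminus i)\cup l$, so the entry is multiplied by $p_\xi'(\xi_l)/p_\xi'(\xi_i)$ and becomes $\pm\frac{\xi_i}{\xi_i-\xi_l}$. Now every entry of $\widetilde M_d$ converges, by (2).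

Look at the limit matrix in the row $(A,B)$, with $D=A\cap B$ and $S=A\,\triangle\,B$. Write $\sum D$, $\sum S$ for the sums of elements.

- The diagonal entry is $\sum_{i\in D}\big(1+\#\{m<i\}\big)=\sum_{i\in D}i$.
- An off-diagonal entry of type (a) is nonzero only if $l<i$. From row to column, $i$ is replaced by $l$ in both sets, so $S$ is unchanged and $\sum D$ strictly decreases.
- An entry of type (c) has coefficient $\frac{\xi_j}{\xi_j-\xi_i}$, whose limit is nonzero only if $i<j$. In the column, $i$ lies in $B$ only and $j$ lies in both sets, so $S$ has $j$ replaced by the smaller $i$: $\sum S$ strictly decreases.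
- An entry of type (d) has coefficient $\frac{\xi_i}{\xi_i-\xi_j}$, whose limit is nonzero only if $j<i$. In the column, $j$ lies in $A$ only and $i$ lies in both sets, so $S$ has $i$ replaced by the smaller $j$: $\sum S$ strictly decreases.

Every nonzero off-diagonal entry leads from its row to a column with strictly smaller $(\sum S,\sum D)$ in lexicographic order. So the limit matrix is triangular for any ordering of the pairs compatible with this order, and its diagonal entries are $\sum_{i\in A\cap B}i$.

**Step 5: conclude.** For every $s>1$ the $\xi_i=s^i$ are distinct, and Lemma 1 gives $\chi_0(\lambda)=\chi_\xi(\lambda)=\prod_d\det(\lambda-\widetilde M_d)$. The left side does not depend on $s$. Letting $s\to\infty$,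
$$\chi_0(\lambda)=\prod_{(A,B)}\Big(\lambda-\sum_{i\in A\cap B}i\Big),$$
and $\chi_0(\lambda)=\det(\lambda-T_k(a,b))$ by Claim 1. This proves Theorem 1, so Hanlon's formula holds for all $k\ge0$. $\blacksquare$

By Lemma 1 the argument also shows that $\det(\lambda-H_\xi|_F)=\det(\lambda-T_k(a,b))$ for every $\xi\in\mathbb C^N$, that is, with $t^{k+1}$ replaced by any monic polynomial of degree $k+1$.

## Matchings and a commuting family

Theorem 1 places $T_k(a,b)$ in a larger structure: a family of commuting symmetric matrices whose joint eigenvalues are the elementary symmetric functions of $A\cap B$.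

**Definition (matching operators).** A matching $\mu$ of size $c$ is a set of $c$ pairs $(\alpha,\beta)\in[a]\times[b]$ with distinct $\alpha$'s and distinct $\beta$'s. Put $\Theta_{\mu,\xi}=\prod_{(\alpha,\beta)\in\mu}\Theta_\xi^{(\alpha,\beta)}$; the factors commute because they act on disjoint sets of variables. Put
$$E_{c,\xi}=\sum_{|\mu|=c}\Theta_{\mu,\xi},\qquad E_c=E_{c,0}|_{F_{a,b}},\qquad E_0=\mathrm{Id},\quad E_1=T_k(a,b).$$

Here $E_c$ also denotes the matrix in the basis $f_{U,V}$, and $E_c=0$ if $c>\min(a,b)$. In graph terms, $E_c$ performs simultaneous moves $(u_r,v_r,z_r)$ with $u_r+v_r\le k$ on $c$ disjoint pairs, with the analogous signs; only the final exponents must be distinct.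

*Example.* Let $k=1$, $a=b=2$ and $f=(x_2-x_1)(y_2-y_1)=x_2y_2-x_2y_1-x_1y_2+x_1y_1$. Using $\Theta_0(1)=1$, $\Theta_0(x)=\Theta_0(y)=x+y$, $\Theta_0(xy)=0$, we get
$$\Theta_0^{(2,2)}f=-y_1(x_2+y_2)-x_1(x_2+y_2)+x_1y_1,\qquad \Theta_0^{(1,1)}\Theta_0^{(2,2)}f=-2(x_1+y_1)(x_2+y_2).$$
The other matching is obtained by exchanging $y_1$ and $y_2$; as $f$ changes sign, it gives $+2(x_1+y_2)(x_2+y_1)$. The sum is $E_2f=2f$, while $E_1f=3f$. Indeed $e_1(\{1,2\})=3$ and $e_2(\{1,2\})=2$.

Let $e_c(D)$ be the $c$-th elementary symmetric function of the elements of $D\subseteq[N]$.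

**Theorem 2.**

(i) For all $\xi$ and all scalars $\tau_c$,
$$\det\Big(\lambda-\sum_c\tau_cE_{c,\xi}|_{F_{a,b}}\Big)=\prod_{(A,B)}\Big(\lambda-\sum_c\tau_ce_c(A\cap B)\Big),\qquad |A|=a,\ |B|=b.$$

(ii) The real symmetric matrices $E_1,E_2,\dots$ commute. There is an orthogonal decomposition $F_{a,b}=\bigoplus_{D\subseteq[N]}F^D$ such that $E_c=e_c(D)$ on $F^D$ for all $c$. In particular $T_k(a,b)=\sum_{i\in D}i$ on $F^D$. Moreover, with $d=|D|$,
$$\dim F^D=\#\{(A,B):A\cap B=D\}=\frac{(N-d)!}{(a-d)!\,(b-d)!\,(N-a-b+d)!}$$
(read as $0$ if a factorial argument is negative). Distinct $D$ have distinct joint eigenvalues.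

(iii) The space
$$\mathcal K_c(a,b)=\{f\in F_{a,b}:\ f|_{x_r=y_r=t_r\ (1\le r\le c+1)}\equiv0\bmod(t_1^N,\dots,t_{c+1}^N)\}$$
(all of $F_{a,b}$ if $c+1>\min(a,b)$) equals $\bigoplus_{|D|\le c}F^D$. Hence
$$\sum_{a,b}\dim(\mathcal K_c/\mathcal K_{c-1})\,x^ay^b=\binom Nc(xy)^c(1+x+y)^{N-c}.$$
For $c=0$: $\ker T_k(a,b)$ has dimension $[x^ay^b](1+x+y)^{k+1}$.

(For $c=0$ read $\mathcal K_{-1}=0$.)

*Example.* Let $k=1$, $a=b=1$. From the all-ones blocks, $F^{\{1\}}$ is spanned by $1$, $F^{\{2\}}$ by $x+y$, and $F^\emptyset$ by $x-y$ and $xy$. The condition defining $\mathcal K_0$ is $f(t,t)\equiv0\bmod t^2$. For $f=\alpha+\beta x+\gamma y+\delta xy$ it reads $\alpha=0$, $\beta+\gamma=0$, so $\mathcal K_0=F^\emptyset$, of dimension $2=[xy](1+x+y)^2$.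

## The joint characteristic polynomial: paths, cycles and loops

This section proves Theorem 2(i). The strategy is that of Theorem 1. Now several pairs move at once, so the case list (a)–(e) is replaced by a small directed graph.

**Step 1: reduce to distinct $\xi$.** The operator $\sum_c\tau_cE_{c,\xi}$ is polynomial in $\xi$. It commutes with $S_a\times S_b$, because permutations permute the matchings of each size. It satisfies $D_sE_{c,s\xi}=E_{c,\xi}D_s$, because each factor does. So the proof of Lemma 1 shows that its characteristic polynomial on $F$ does not depend on $\xi$. Take $\xi$ with distinct entries.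

**Step 2: expand $\Theta_{\mu,\xi}$ in site coordinates.** For $e=(\alpha,\beta)\in\mu$ put $i_e=P_\alpha$, $j_e=Q_\beta$. For $w\in[N]^\mu$ let $P^w,Q^w$ arise from $P,Q$ by replacing the $\alpha$-th entry of $P$ and the $\beta$-th entry of $Q$ by $w_e$, for all $e\in\mu$. The factors act on disjoint variables, so applying (1) for each gives
$$(\Theta_{\mu,\xi}f)(P;Q)=\sum_{w\in[N]^\mu}\ \prod_{e\in\mu}C(i_e,j_e;w_e)\ f(P^w;Q^w),\tag{3}$$
with the following coefficients.

- For $i\ne j$: $C(i,j;i)=\frac{\xi_i}{\xi_i-\xi_j}$, $C(i,j;j)=\frac{-\xi_j}{\xi_i-\xi_j}$, and $C(i,j;l)=0$ otherwise.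
- $C(i,i;i)=1+\sum_{m\ne i}\frac{\xi_i}{\xi_i-\xi_m}$, and $C(i,i;l)=\frac{\xi_ip_\xi'(\xi_i)}{(\xi_i-\xi_l)p_\xi'(\xi_l)}$ for $l\ne i$.

**Step 3: draw the graph of a matching and list the possible terms.** Let $P,Q$ have distinct entries, with sets $A,B$, and $D=A\cap B$, $S=A\,\triangle\,B$, $d=|D|$. On $A\cup B$ draw an arc $i_e\to j_e$ for each $e\in\mu$. As $\mu$ is a matching and entries are distinct, each site has at most one outgoing and at most one incoming arc. Arcs leave only sites of $A$ and enter only sites of $B$. So the components containing arcs are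

- loops, at sites of $D$;
- cycles of length $\ge2$, inside $D$;
- paths $v_0\to v_1\to\dots\to v_m$ with $m\ge1$ and $v_1,\dots,v_{m-1}\in D$.

Consider a term of (3) with nonzero coefficient and $f(P^w;Q^w)\ne0$. Then $P^w$ has distinct entries and $Q^w$ has distinct entries. The $w_e$ are therefore distinct, being entries of $P^w$ in different positions. For the arc $v_{r-1}\to v_r$ of a path or cycle, $w_r$ is $v_{r-1}$ (write L) or $v_r$ (write R). An arc with R followed by an arc with L would give $w_r=v_r=w_{r+1}$, so RL is excluded.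

*Cycles:* going around without RL forces all L or all R.

*Paths:* suppose $v_0\in D$. No arc enters $v_0$, so the entry $v_0$ of $Q$ is unmatched and stays in $Q^w$. Hence $w_1\ne v_0$, the first arc has R, and then all arcs have R. Suppose $v_m\in D$. No arc leaves $v_m$, so the entry $v_m$ of $P$ stays in $P^w$. Hence $w_m\ne v_m$, the last arc has L, and then all arcs have L. In particular $v_0$ and $v_m$ are not both in $D$.

*Example.* Let $P=(1,2)$, $Q=(2,3)$, $\mu=\{(1,1),(2,2)\}$. The graph is the path $1\to2\to3$, with $D=\{2\}$ and neither end in $D$. The words LL, LR, RR give $w=(1,2),(1,3),(2,3)$, and in each case $P^w=Q^w=w$. The common set has grown from size $1$ to size $2$. The word RL would give $w=(2,2)$.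

**Step 4: the common set never shrinks.** Let $D_0$ be the set of sites of $D$ on no arc, and $d'$ the size of the common set of $P^w$ and $Q^w$. The sites $w_e$ are common to $P^w$ and $Q^w$ and distinct. The sites of $D_0$ are untouched in both tuples, hence also common, and different from all $w_e$ because $P^w$ has distinct entries. So $d'\ge|\mu|+|D_0|$. On the other hand, a loop or cycle has as many arcs as sites of $D$, and a path with $m$ arcs has $m-1+[v_0\in D]+[v_m\in D]\le m$ sites in $D$. Adding up, $d\le|\mu|+|D_0|\le d'$. The matrix is block triangular again, and $d'=d$ forces every path to have exactly one end in $D$.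

**Step 5: describe the terms in a diagonal block.** Let $d'=d$. The components behave as follows.

- *Paths of type R:* $v_0\in D$, $v_m\in B\setminus A$, all R. The $P$-entries $v_0,\dots,v_{m-1}$ become $v_1,\dots,v_m$, and the $Q$-entries do not change. All $v_r$ stay occupied. In $S$, $v_m$ is replaced by $v_0$.
- *Paths of type L:* $v_0\in A\setminus B$, $v_m\in D$, all L. The $Q$-entries $v_1,\dots,v_m$ become $v_0,\dots,v_{m-1}$, and the $P$-entries do not change. All $v_r$ stay occupied. In $S$, $v_0$ is replaced by $v_m$.
- *Cycles:* the entries of $P$ (all R) or of $Q$ (all L) are permuted along the cycle, so the underlying sets do not change.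
- *Loops:* let $X\subseteq D$ be the set of sites carrying loops. For $i\in X$ both entries equal to $i$ move to a site $w(i)$.

All sites of $(A\cup B)\setminus X$ remain occupied, either because they are untouched in $P$ or $Q$ or by the first three items. If $w(i)$ were one of them, then $P^w$ or $Q^w$ would have a repeated entry, since $w(i)$ is an entry of both. Also $w$ is injective. So $w$ is an injection of $X$ into $X\cup([N]\setminus(A\cup B))$, and the new sets $A',B'$ satisfy
$$A'\cup B'=\big((A\cup B)\setminus X\big)\sqcup w(X).$$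
The loops do not affect $S$: the sites of $X$ and of $w(X)$ are, before and after, in both sets or in neither.

**Step 6: conjugate and pass to the limit.** Conjugate by $\pi(A,B)=\prod_{i\in A\cup B}p_\xi'(\xi_i)$ as before. The term is multiplied by $\prod_{i\in X}p_\xi'(\xi_{w(i)})/p_\xi'(\xi_i)$. This turns each loop factor with $w(i)=l\ne i$ into $\frac{\xi_i}{\xi_i-\xi_l}$ and leaves all other factors unchanged. Put $\xi_i=s^i$, $s\to+\infty$. By (2) all factors have finite limits.

- *Type R:* the factor $\frac{-\xi_{v_r}}{\xi_{v_{r-1}}-\xi_{v_r}}=\frac{\xi_{v_r}}{\xi_{v_r}-\xi_{v_{r-1}}}$ tends to $1$ if $v_{r-1}<v_r$ and to $0$ otherwise. The product has a nonzero limit only if $v_0<\dots<v_m$, and then $\sum S$ drops by $v_m-v_0>0$.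
- *Type L:* the factor $\frac{\xi_{v_{r-1}}}{\xi_{v_{r-1}}-\xi_{v_r}}$ tends to $1$ if $v_{r-1}>v_r$ and to $0$ otherwise. The limit is nonzero only if $v_0>\dots>v_m$, and then $\sum S$ drops by $v_0-v_m>0$.
- *Cycles:* a nonzero limit would require the sites to increase strictly (all R) or decrease strictly (all L) all the way around the cycle, which is impossible. The limit is $0$.
- *Loops:* the factor tends to $1+\#\{m<i\}=i$ if $w(i)=i$, to $1$ if $w(i)<i$, and to $0$ if $w(i)>i$.

So a term with nonzero limit has no cycles. If it contains a path, $\sum S$ strictly decreases. If it contains no path, it consists only of loops with $w(i)\le i$, and $S$ is unchanged. The new common set is then $(D\setminus X)\cup w(X)$, so either $\sum D$ strictly decreases or $w=\mathrm{id}$. In the last case the term is $\prod_{i\in X}i\cdot f(P;Q)$. For each $X\subseteq D$ with $|X|=c$ there is exactly one matching of size $c$ consisting of loops at $X$. Hence on each block the limit of $\sum_c\tau_cE_{c,\xi}$, after conjugation, is triangular for the lexicographic order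 on $(\sum S,\sum D)$, with diagonal entries
$$\sum_c\tau_c\sum_{X\subseteq D,\ |X|=c}\ \prod_{i\in X}i=\sum_c\tau_ce_c(D).$$
The characteristic polynomial does not depend on $s$, so it equals that of the limit. This proves (i).

## Projections, commutation and the kernels

**Step 7: positivity.** This step shows that the $E_c$ are symmetric and positive semidefinite, which (ii) and (iii) both use. Give $W$ the inner product with orthonormal monomials. For each $m\le k$, $\Theta_0^{(\alpha,\beta)}$ acts as the all-ones matrix on $\{x_\alpha^iy_\beta^j:i+j=m\}$ (times any fixed monomial in the other variables), and it is $0$ where $i+j>k$. All-ones matrices are symmetric positive semidefinite, so $\Theta_0^{(\alpha,\beta)}$ is too. A product of commuting symmetric positive semidefinite operators is of the same kind, since they are simultaneously diagonalizable with nonnegative eigenvalues. So each $\Theta_{\mu,0}$, hence each $E_{c,0}$ and its restriction $E_c$ to the invariant subspace $F$, is symmetric positive semidefinite. The $f_{U,V}$ are orthogonal with the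 same squared norm $a!\,b!$, so the matrices of the $E_c$ in this basis are real symmetric.

**Step 8: proof of (ii).** Part (i) gives the spectrum of every linear combination of the $E_c$. We use this to identify each $E_c$ exactly. Let $n_D=\#\{(A,B):|A|=a,|B|=b,A\cap B=D\}$ and let $\mathcal D$ be the set of $D$ with $n_D>0$. Then $|D|\le\min(a,b)$ for $D\in\mathcal D$. For real $\nu$, the matrix $X=\sum_{c\ge0}\nu^cE_c$ is real symmetric, and by (i) its eigenvalues are
$$\alpha_D=\sum_{c}\nu^ce_c(D)=\prod_{i\in D}(1+\nu i),\qquad D\in\mathcal D,$$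
each counted $n_D$ times. As a polynomial in $\nu$, this product has the roots $-1/i$, $i\in D$, so it determines $D$. In particular distinct $D$ have distinct vectors $(e_c(D))_c$. Fix a real $\nu$ for which the numbers $\alpha_D$, $D\in\mathcal D$, are distinct; only finitely many $\nu$ are excluded. Let $F^D$ be the $\alpha_D$-eigenspace of $X$, of dimension $n_D$, let $\Pi_D$ be the orthogonal projection onto it, and put $F^D=0$ for $D\notin\mathcal D$. Then $F=\bigoplus_DF^D$ orthogonally.

Now let $Y=E_c$. By (i), for every $\epsilon$ the matrix $X+\epsilon Y$ has eigenvalues $\alpha_D+\epsilon e_c(D)$ with multiplicities $n_D$, so for $n\ge1$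
$$\operatorname{tr}(X+\epsilon Y)^n=\sum_{D}n_D\big(\alpha_D+\epsilon e_c(D)\big)^n .$$
Compare coefficients of $\epsilon$. On the left, cyclicity of the trace gives $n\operatorname{tr}(X^{n-1}Y)$. So $\operatorname{tr}(X^{n-1}Y)=\sum_Dn_D\alpha_D^{n-1}e_c(D)$ for all $n\ge1$, and by linearity $\operatorname{tr}(q(X)Y)=\sum_Dn_Dq(\alpha_D)e_c(D)$ for every polynomial $q$. Choose $q$ equal to $1$ at one $\alpha_D$ and $0$ at the others; then $q(X)=\Pi_D$ and
$$\operatorname{tr}(\Pi_DY)=n_De_c(D).$$
Also $\operatorname{tr}Y^2=\sum_Dn_De_c(D)^2$, by (i) applied to $Y$ alone. Since $\Pi_D\Pi_{D'}=0$ for $D\ne D'$ and $\operatorname{tr}\Pi_D=n_D$,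
$$\operatorname{tr}\Big(Y-\sum_De_c(D)\Pi_D\Big)^2=\operatorname{tr}Y^2-2\sum_De_c(D)\operatorname{tr}(\Pi_DY)+\sum_De_c(D)^2n_D=0 .$$
The trace of the square of a real symmetric matrix is the sum of the squares of its entries, so
$$E_c=\sum_De_c(D)\,\Pi_D .$$
This holds for every $c$. Hence the $E_c$ commute, and $E_c=e_c(D)$ on $F^D$; for $c=1$ this says $T_k(a,b)=\sum_{i\in D}i$ on $F^D$. Finally $n_D$ counts the ways to choose disjoint sets $A\setminus D$ and $B\setminus D$ of sizes $a-d$ and $b-d$ in $[N]\setminus D$, which is the stated multinomial coefficient.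

**Step 9: proof of (iii).** The aim is to recognize $\mathcal K_c(a,b)$ as the kernel of $E_{c+1}$. If $c+1>\min(a,b)$, no $D$ with $F^D\ne0$ has $|D|>c$, and both sides are all of $F$. Let $c\ge0$ and $c+1\le\min(a,b)$. For $f\in F$,
$$\langle E_{c+1}f,f\rangle=\sum_{|\mu|=c+1}\langle\Theta_{\mu,0}f,f\rangle,$$
a sum of nonnegative terms, and for a positive semidefinite operator $\Theta$ we have $\langle\Theta f,f\rangle=0$ only if $\Theta f=0$. Hence $E_{c+1}f=0$ if and only if $\Theta_{\mu,0}f=0$ for all $\mu$ of size $c+1$.

The operator $\Theta_{\mu,0}$ sets $x_\alpha=y_\beta=t_{(\alpha,\beta)}$ for $(\alpha,\beta)\in\mu$, reduces modulo the $N$-th powers of the $t$'s, and applies $\kappa$ in each $t$. The map $\kappa$ is injective on $\mathcal V$, because the $\kappa(t^m)$ are nonzero and homogeneous of different degrees, and a tensor product of injective linear maps is injective. So $\Theta_{\mu,0}f=0$ if and only if the restriction of $f$ to $x_\alpha=y_\beta=t_{(\alpha,\beta)}$, $(\alpha,\beta)\in\mu$, is $0$ modulo the $N$-th powers. Any two matchings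 of size $c+1$ differ by an element of $S_a\times S_b$, under which $f$ changes at most by a sign. So the condition is the same for all of them, and for $\mu=\{(1,1),\dots,(c+1,c+1)\}$ it is the definition of $\mathcal K_c(a,b)$. Therefore
$$\mathcal K_c(a,b)=\ker E_{c+1}=\bigoplus_{e_{c+1}(D)=0}F^D=\bigoplus_{|D|\le c}F^D,$$
where the last equality holds because the elements of $D$ are positive, so $e_{c+1}(D)=0$ exactly when $|D|<c+1$.

It follows that $\dim(\mathcal K_c/\mathcal K_{c-1})=\sum_{|D|=c}\dim F^D$. For a fixed $D$ of size $c$,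
$$\sum_{a,b}\#\{(A,B):|A|=a,\ |B|=b,\ A\cap B=D\}\,x^ay^b=(xy)^c(1+x+y)^{N-c},$$
since each site outside $D$ lies in neither set, only in $A$, or only in $B$. There are $\binom Nc$ sets $D$ of size $c$, which gives the generating function. For $c=0$ we have $\mathcal K_0=\bigoplus_{|D|\le 0}F^D=F^\emptyset=\ker T_k(a,b)$, by (ii), since $\sum_{i\in D}i=0$ only for $D=\emptyset$. Its dimension is $[x^ay^b](1+x+y)^{k+1}$. $\blacksquare$
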